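# Four-dimensional Riemannian manifolds with volume-preserving geodesic symmetries

## 1. Must a volume-preserving geodesic symmetry be an isometry?

### 1.1 A first guess

Let $(M,g)$ be a connected Riemannian manifold; everything is $C^\infty$. For $p\in M$ the **local geodesic symmetry** is $s_p:\exp_p(v)\mapsto\exp_p(-v)$, defined for small $v\in T_pM$. If all $s_p$ are isometries, then $M$ is locally symmetric, which by Cartan is the same as $\nabla R=0$. Now ask for much less.

**Definition (D'Atri space).** $M$ is a D'Atri space if every local geodesic symmetry preserves volume up to sign.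

The answer one would first guess is that nothing new appears: one scalar condition at every point and in every direction should force the symmetries to be isometries. We test this in dimensions two and three. It is true for surfaces and false in dimension three, and the way it fails suggests a weaker guess.

**Definition (local homogeneity).** $M$ is locally homogeneous if for any two points $p,q$ there is an isometry from a neighborhood of $p$ onto a neighborhood of $q$ carrying $p$ to $q$.

The question of this lecture is whether every connected four-dimensional D'Atri space is locally homogeneous.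

**Conventions.** $R(X,Y)=[\nabla_X,\nabla_Y]-\nabla_{[X,Y]}$ and $\nabla^2_{X,Y}=\nabla_X\nabla_Y-\nabla_{\nabla_XY}$, so that $\nabla^2_{X,Y}-\nabla^2_{Y,X}=R(X,Y)$; $\langle R(X,Y)Y,X\rangle>0$ on spheres; $\mathrm{Ric}(Y,Z)=\sum_a\langle R(E_a,Y)Z,E_a\rangle$; $s$ is the scalar curvature. The Jacobi operator is $R_v=R(\cdot,v)v$; further $R_v'=(\nabla_vR)(\cdot,v)v$ and $R_v''=(\nabla^2_{v,v}R)(\cdot,v)v$.

### 1.2 The volume density and its reversal

Let $j(v)=\det(d\exp_p)_v$, computed in orthonormal bases that correspond under parallel transport along $\gamma_v(t)=\exp_p(tv)$. In normal coordinates at $p$ the Riemannian volume has density $j$ and $s_p=-\mathrm{id}$. So $M$ is D'Atri if and only if $j(v)=j(-v)$ for all small $v$. Since $(d\exp_p)_vx=J(1)$ for the Jacobi field $J$ along $\gamma_v$ with $J(0)=0$, $J'(0)=x$, we have $j(v)=\det A(1)$, where in a parallel frame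
$$A''+R_{\gamma_v'}A=0,\qquad A(0)=0,\quad A'(0)=1 .$$

**Lemma 1.** On every Riemannian manifold, with $w=\gamma_v'(1)$,
$$j(v)=j(-w).\tag{1.1}$$

*Proof.* Let $\tilde A$ solve the same equation with $\tilde A(1)=0$, $\tilde A'(1)=-1$. Since $R_{\gamma_v'}$ is symmetric, $A'^T\tilde A-A^T\tilde A'$ has derivative $-A^TR\tilde A+A^TR\tilde A=0$. Its value at $0$ is $\tilde A(0)$ and at $1$ it is $A(1)^T$. Hence $\tilde A(0)=A(1)^T$. But $t\mapsto\tilde A(1-t)$ is the solution $A$ for the reversed geodesic, whose initial velocity is $-w$ (note $R_{-v}=R_v$). So $j(-w)=\det\tilde A(0)=\det A(1)=j(v)$. $\square$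

### 1.3 Surfaces

On a surface $j(tv)=f(t)/t$ for unit $v$, where $f''+Kf=0$, $f(0)=0$, $f'(0)=1$ and $K$ is the Gauss curvature along the geodesic. With $K=K_0+K_1t+\dots$ we get $f=t-\frac{K_0}6t^3-\frac{K_1}{12}t^4+\dots$, so
$$j(tv)=1-\tfrac{K_0}{6}t^2-\tfrac{dK(v)}{12}t^3+\dots$$
Evenness in $t$ gives $dK=0$. A two-dimensional D'Atri space has constant curvature, and the guess is right.

### 1.4 The spaces $\mathbb E(\kappa,\tau)$

For $\tau\ne0$, $\kappa\in\mathbb R$, let $\mathbb E(\kappa,\tau)$ be the local three-dimensional geometry $g=\eta^2+\pi^*g_\kappa$. Here $\pi$ is a submersion onto an oriented surface $(\Sigma,g_\kappa)$ of constant curvature $\kappa$, and $\eta$ is a 1-form, nonzero on $\ker d\pi$, with $d\eta=2\tau\,\pi^*dA$. For instance, $g=dx^2+dy^2+\left(dz+\tau(x\,dy-y\,dx)\right)^2$ is an $\mathbb E(0,\tau)$.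

**Proposition 2.**
(a) Any two points, possibly in two such spaces with the same $\kappa,\tau$, have isometric neighborhoods, by an isometry carrying one point to the other.
(b) Let $\zeta$ be the vertical field with $\eta(\zeta)=1$. It is a unit Killing field, and for the orientation $\pi^*dA\wedge\eta$
$$\nabla_X\zeta=-\tau X\times\zeta,\qquad \mathrm{Ric}=(\kappa-2\tau^2)\,g+(4\tau^2-\kappa)\,\eta\otimes\eta .\tag{1.2}$$
(c) $\mathbb E(\kappa,\tau)$ is locally symmetric if and only if $\kappa=4\tau^2$.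
(d) $\mathbb E(\kappa,\tau)$ is a D'Atri space.

*Proof.* (a) We have $\mathcal L_\zeta\eta=d(\eta(\zeta))+\iota_\zeta d\eta=0$ and $\mathcal L_\zeta\pi^*g_\kappa=0$, so $\zeta$ is Killing. Take local coordinates $(x,z)$ with $x\in\Sigma$ and $\zeta=\partial_z$. The form $\eta-dz$ kills $\zeta$ and is $\zeta$-invariant, so $\eta=dz+\pi^*\theta$ with $d\theta=2\tau dA$. Given two points, let $\phi$ be an orientation-preserving isometry between discs around their projections, carrying one projection to the other. Then $\phi^*\tilde\theta-\theta$ is closed, so $\phi^*\tilde\theta=\theta+dh$, and $\Phi(x,z)=(\phi(x),z-h(x)+\mathrm{const})$ satisfies $\Phi^*\tilde\eta=\eta$. So $\Phi$ is an isometry, and a suitable constant makes it carry one point to the other.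

(b) For a Killing field $d\eta(X,Y)=2\langle\nabla_X\zeta,Y\rangle$. Hence $\langle\nabla_X\zeta,Y\rangle=\tau\,\pi^*dA(X,Y)=\tau\,\mathrm{vol}(X,Y,\zeta)=-\tau\langle X\times\zeta,Y\rangle$. Since $\times$ is parallel, $\nabla^2_{X,Y}\zeta=-\tau\,Y\times\nabla_X\zeta=\tau^2Y\times(X\times\zeta)=\tau^2(\langle Y,\zeta\rangle X-\langle X,Y\rangle\zeta)$, so
$$R(X,Y)\zeta=\tau^2(\langle Y,\zeta\rangle X-\langle X,\zeta\rangle Y),\qquad \mathrm{Ric}(Y,\zeta)=2\tau^2\langle Y,\zeta\rangle .\tag{1.3}$$
For horizontal orthonormal $X,Y$ we have $\langle[X,Y],\zeta\rangle=-d\eta(X,Y)=\mp2\tau$. O'Neill's formula $K_\Sigma=K_h+\frac34|[X,Y]^{\rm vert}|^2$ gives $K_h=\kappa-3\tau^2$ for the sectional curvature of $\zeta^\perp$. So $\mathrm{Ric}(X,X)=K_h+\tau^2=\kappa-2\tau^2$ for every horizontal unit $X$, and (1.2) follows.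

(c) If $\kappa=4\tau^2$, then $\mathrm{Ric}=2\tau^2g$, and in dimension three the curvature is constant. If $\kappa\neq4\tau^2$ and $X\perp\zeta$ is a unit vector, then $(\nabla_X\mathrm{Ric})(\zeta,X\times\zeta)=(4\tau^2-\kappa)\langle\nabla_X\zeta,X\times\zeta\rangle=-\tau(4\tau^2-\kappa)\ne0$.

(d) Put $\tilde\nabla_XY=\nabla_XY+\tau X\times Y$. This connection is metric, so $\tilde\nabla(\times)=0$; also $\tilde\nabla\zeta=0$ by (1.2). Hence $\tilde\nabla\mathrm{Ric}=0$ by (1.2), and $\tilde\nabla R=0$, because in dimension three $R$ is algebraically determined by $\mathrm{Ric}$ and $g$. Along a unit speed geodesic $\gamma$ we have $\tilde\nabla_{\gamma'}\gamma'=0$. In an orthonormal $\tilde\nabla$-parallel frame along $\gamma$, with $P$ the matrix of $\gamma'\times$, $\nabla_{\gamma'}$ becomes $\frac d{dt}-\tau P$, and the Jacobi equation becomes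
$$X''-2\tau PX'+(\tau^2P^2+R_{\gamma'})X=0,$$
where $P$ and $R_{\gamma'}$ are constant matrices. Where $J=0$, $\nabla_{\gamma'}J=\tilde\nabla_{\gamma'}J$, so the initial conditions are $X(0)=0$, $X'(0)=x$. Therefore $j(t\gamma'(s))$ does not depend on $s$: the density is constant along geodesics. With $w=\gamma_v'(1)$, Lemma 1 and this fact for the reversed geodesic, which runs from $-w$ to $-v$, give $j(v)=j(-w)=j(-v)$. $\square$

As a check, take $\gamma'=\zeta$. On $\zeta^\perp$ we have $P^2=-1$ and $R_\zeta=\tau^2$, so $X''=2\tau PX'$ and $X=(e^{2\tau Pt}-1)(2\tau P)^{-1}$. Its determinant is $|e^{2i\tau t}-1|^2/4\tau^2=\sin^2(\tau t)/\tau^2$, so $j(t\zeta)=(\sin\tau t/\tau t)^2$, which is even.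

So the first guess fails in dimension three. It also fails in dimension four: the density of a product is the product of the densities, and $j=1$ on $\mathbb R$, so $\mathbb R\times\mathbb E(\kappa,\tau)$ is D'Atri, and it is not locally symmetric when $\kappa\neq4\tau^2$. The counterexamples are, however, locally homogeneous. The weaker guess is correct in dimension four, and the counterexamples just found are the only ones.

### 1.5 The theorem

**Theorem 3.** For a connected Riemannian 4-manifold $M$ the following are equivalent.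

1. $M$ is a D'Atri space.
2. For all $v\in TM$: $\operatorname{tr}R'_v=0$, $\operatorname{tr}(R_vR_v')=0$, $16\operatorname{tr}(R_v^2R_v')-3\operatorname{tr}(R'_vR''_v)=0$.
3. Either $\nabla R=0$, or there are constants $\tau\ne0$, $\kappa\neq4\tau^2$ such that every point has a neighborhood isometric to an open set of $\mathbb R\times\mathbb E(\kappa,\tau)$.

In particular every connected four-dimensional D'Atri space is locally homogeneous.

Two parts are available now.

**(3) implies (1).** If $\nabla R=0$, the local geodesic symmetries are isometries. The other case is Proposition 2(d) together with the product remark.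

**(3) implies local homogeneity.** If $\nabla R=0$, then by Cartan's theorem parallel transport along a path integrates to a local isometry between neighborhoods of its endpoints. In the other case Proposition 2(a), multiplied by translations of $\mathbb R$, gives local isometries between any two points, because $\kappa,\tau$ are the same at all points of $M$.

What remains is (1) $\Rightarrow$ (2) and (2) $\Rightarrow$ (3).

## 2. Three Killing functions hidden in the density

**Definition (Killing function).** A function $F$ on $TM$ that is a homogeneous polynomial on each fiber is Killing if it is constant along $\gamma'$ for every geodesic $\gamma$, equivalently $(\nabla_vF)(v)=0$ for all $v$.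

For example, $|v|^2$ is Killing, and so is $\langle X,v\rangle$ for a Killing field $X$. By homogeneity it is enough to test unit speed geodesics. Condition (2) of Theorem 3 says exactly that
$$p_1=\operatorname{tr}R_v=\mathrm{Ric}(v,v),\qquad p_2=\operatorname{tr}R_v^2,\qquad k_3=32\operatorname{tr}R_v^3-9\operatorname{tr}(R_v')^2\tag{2.1}$$
are Killing: their derivatives along a geodesic are $\operatorname{tr}R'$, $2\operatorname{tr}RR'$ and $96\operatorname{tr}R^2R'-18\operatorname{tr}R'R''$.

**Step 1: the Taylor coefficients of $\log j$ are constant along geodesics.** Let $\gamma$ be a unit speed geodesic, $F(s,t)=\log j(t\gamma'(s))$, with Taylor series $\sum_kc_k(s)t^k$ at $t=0$. For $v=t\gamma'(s)$ we have $\gamma_v'(1)=t\gamma'(s+t)$, so Lemma 1 reads $F(s,t)=F(s+t,-t)$. If $M$ is D'Atri, all odd $c_k$ vanish identically, so for every $n$ we have $F(s+t,-t)=F(s+t,t)+O(t^n)$, locally uniformly in $s$. Hence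
$$F(s+t,t)-F(s,t)=O(t^n)\quad\text{for every }n .$$
Suppose $c_k'=0$ for $k<m$. Write $F=\sum_{k\le m}c_kt^k+t^{m+1}G$ with $G$ smooth. The left side is $(c_m(s+t)-c_m(s))t^m+t^{m+1}(G(s+t,t)-G(s,t))=c_m'(s)t^{m+1}+O(t^{m+2})$, so $c_m'=0$. By induction all $c_k$ are constant along geodesics.

**Step 2: computing $c_2,c_4,c_6$.** Let $A$ be as in 1.2 along $\gamma$, started at $\gamma(s)$, and $S=A'A^{-1}$. Then $S'+S^2+R=0$. Write $S=\frac1t+S_1t+S_2t^2+\dots$ and $R=\sum R_mt^m/m!$, where $R_m$ is the $m$-th derivative of $R_{\gamma'}$ at $\gamma(s)$. The coefficient of $t^m$ gives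
$$(m+3)S_{m+1}=-\frac{R_m}{m!}-\sum_{i+j=m,\ i,j\ge1}S_iS_j .$$
Hence $S_1=-\frac13R_0$, $S_2=-\frac14R_1$, $S_3=-\frac1{10}R_2-\frac1{45}R_0^2$, and for $m=4$ the sum has trace $2\operatorname{tr}S_1S_3+\operatorname{tr}S_2^2$, so
$$7\operatorname{tr}S_5=-\tfrac1{24}\operatorname{tr}R_4-\tfrac1{15}\operatorname{tr}R_0R_2-\tfrac2{135}\operatorname{tr}R_0^3-\tfrac1{16}\operatorname{tr}R_1^2 .\tag{2.2}$$
Since $j(t\gamma'(s))=\det(A(t)/t)$, the $t$-derivative of $\log j$ is $\operatorname{tr}S-\frac nt$ with $n=\dim M$, and $c_k=\frac1k\operatorname{tr}S_{k-1}$.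

**Step 3: reading off the invariants.** $c_2$ shows that $\operatorname{tr}R_0$ is constant along $\gamma$, so $\operatorname{tr}R_2=\operatorname{tr}R_4=0$. Then $c_4$ shows that $\operatorname{tr}R_0^2$ is constant. Differentiating it twice gives $\operatorname{tr}R_0R_2=-\operatorname{tr}R_1^2$. Now (2.2) becomes $7\operatorname{tr}S_5=\frac1{240}\operatorname{tr}R_1^2-\frac2{135}\operatorname{tr}R_0^3$. Multiplying by $-2160$, we get $-15120\operatorname{tr}S_5=32\operatorname{tr}R_0^3-9\operatorname{tr}R_1^2$, which is constant by $c_6$. This proves (1) $\Rightarrow$ (2). $\square$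

**From now on we assume (2) only.**

## 3. Constant scalar curvature and real analyticity

The purpose of this section is to be able to pass from an open set to all of $M$.

That $p_1$ is Killing means, after polarization,
$$\nabla_i\mathrm{Ric}_{jk}+\nabla_j\mathrm{Ric}_{ki}+\nabla_k\mathrm{Ric}_{ij}=0 .\tag{3.1}$$
Tracing over $j,k$ gives $ds+2\operatorname{div}\mathrm{Ric}=0$. With $\operatorname{div}\mathrm{Ric}=\frac12ds$ this gives $ds=0$ and $\operatorname{div}\mathrm{Ric}=0$.

**Lemma 4.** $M$ carries an analytic atlas in which $g$ is real analytic.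

*Proof.* Apply $\nabla^i$ to (3.1). Commuting derivatives turns $\nabla^i\nabla_j\mathrm{Ric}_{ki}$ into $\nabla_j\nabla^i\mathrm{Ric}_{ki}=0$ plus contractions of curvature with $\mathrm{Ric}$. So $\Delta\mathrm{Ric}$ equals a contraction of curvature with $\mathrm{Ric}$. In harmonic coordinates, with $\rho_{jk}=\mathrm{Ric}_{jk}$ regarded as an additional unknown,
$$g^{ab}\partial_a\partial_bg_{jk}=-2\rho_{jk}+Q(g,\partial g),\qquad g^{ab}\partial_a\partial_b\rho_{jk}=P(g,\partial g,\partial^2g,\rho,\partial\rho),$$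
with $P,Q$ analytic and $P$ linear in $\partial^2g$ (affinely: the other terms do not contain $\partial^2g$). This is a quasilinear second order system for $(g,\rho)$. Its principal symbol is block triangular with diagonal blocks $g^{ab}\xi_a\xi_b\,\mathrm{Id}$, so it is elliptic. By Morrey's theorem its smooth solution $(g,\rho)$ is real analytic. Harmonic functions of an analytic metric are analytic, so harmonic coordinates are analytic functions of one another. $\square$

Condition (2) is local, and so is (3), with constants that can be read off on a cover. **We therefore pass to the universal cover and assume $M$ simply connected, oriented and real analytic.** In particular: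
$$\text{if }\nabla R=0\text{ on a nonempty open set, then }\nabla R=0\text{ on }M.\tag{3.2}$$

## 4. The Ricci condition in an eigenframe, and the Einstein case

The natural first attempt uses the simplest invariant, $\mathrm{Ric}$. On a suitable open set take a smooth orthonormal eigenframe $E_a$. Let $T=\operatorname{diag}(t_a)$ be a symmetric tensor in this frame with $T(v,v)$ Killing, and put $\Gamma=\langle\nabla_{E_a}E_a,E_b\rangle$, $a\neq b$. Then $(\nabla_XT)(E_a,E_a)=X t_a$ and $(\nabla_{E_a}T)(E_a,E_b)=-t_b\Gamma-t_a\langle E_a,\nabla_{E_a}E_b\rangle=(t_a-t_b)\Gamma$. The cyclic identity on $(a,a,a)$ and $(a,a,b)$ gives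
$$E_at_a=0,\qquad E_bt_a+2(t_a-t_b)\Gamma=0 .\tag{4.1}$$
For $T=\mathrm{Ric}$ these equations trade derivatives of eigenvalues against unknown connection coefficients, and they do not close up. Worse, if $M$ is Einstein, then $p_1=\frac s4|v|^2$ is automatically Killing and says nothing at all about the Weyl tensor. So we must use $p_2$ and $k_3$, and for these we need to see $R_v$ clearly. (Equation (4.1) returns in Section 9, where a second Killing tensor with the same eigenframe makes it close up.)

## 5. Four-dimensional curvature as three $3\times3$ matrices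

### 5.1 Quaternionic frames

Locally choose skew endomorphisms $J_1,J_2,J_3$ of $T=TM$ with $J_1J_2=J_3$, $J_i^2=-1$, mutually orthogonal, spanning $\Lambda^+$, and $J_1',J_2',J_3'$ with the same relations spanning $\Lambda^-$; all $J_i$ commute with all $J_k'$. The model is $T=\mathbb H$, $J_ix=e_ix$, $J'_kx=x\bar e_k$. Declare $e_i=J_i$, $e'_k=J_k'$ to be oriented orthonormal bases of $\Lambda^\pm$, with cross products $e_1\times e_2=e_3$, etc. Since rotations of $\operatorname{Im}\mathbb H$ are automorphisms of $\mathbb H$, every oriented orthonormal frame of $\Lambda^\pm$ satisfies the same relations. Put $\omega_i(X,Y)=\langle J_iX,Y\rangle$, $\omega_k'(X,Y)=\langle J'_kX,Y\rangle$. Each $J_iJ_k'$ is symmetric, and it is traceless since it anticommutes with $J_j$, $j\ne i$. Hence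
$$\sum_{a,b}\omega_i(E_a,E_b)\omega_j(E_a,E_b)=\operatorname{tr}(J_i^TJ_j)=4\delta_{ij},\qquad \sum_{a,b}\omega_i(E_a,E_b)\,\omega_k'(E_a,E_b)=0 .\tag{5.1}$$
The nine $J_iJ_k'$ are mutually orthogonal for the trace form, so they are a basis of the traceless symmetric endomorphisms.

### 5.2 The matrices $A$, $B$, $D$

Every algebraic curvature tensor takes values in $\mathfrak{so}(T)=\Lambda^+\oplus\Lambda^-$ and has pair symmetry, so it can be written
$$R(X,Y)=-\tfrac12\sum\rho_i(X,Y)J_i-\tfrac12\sum\rho'_k(X,Y)J'_k,\tag{5.2}$$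
$$\rho_i=\sum A_{ij}\omega_j+\sum B_{ik}\omega'_k,\qquad \rho'_k=\sum B_{ik}\omega_i+\sum D_{kl}\omega'_l,$$
with $A,D$ symmetric. The first Bianchi identity gives $\sum\epsilon_{abcd}\langle R(E_a,E_b)E_c,E_d\rangle=0$. Forms in $\Lambda^\pm$ are eigenforms of the Hodge star with opposite eigenvalues $\pm1$, so by (5.1) the left side is a nonzero multiple of $\operatorname{tr}A-\operatorname{tr}D$. Thus $\operatorname{tr}A=\operatorname{tr}D$.

*Ricci tensor.* The $B$-part contributes
$$-\tfrac12\sum B_{ik}\sum_a\left(\langle J_k'E_a,Y\rangle\langle J_iZ,E_a\rangle+\langle J_iE_a,Y\rangle\langle J'_kZ,E_a\rangle\right)=-\sum B_{ik}\langle J_iJ_k'Z,Y\rangle .$$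
The $A$-part contributes $-\frac12\sum A_{ij}\langle J_jJ_iZ,Y\rangle=\frac12\operatorname{tr}A\langle Z,Y\rangle$, and the $D$-part likewise. So
$$\operatorname{tr}A=\operatorname{tr}D=\tfrac s4,\qquad \mathrm{Ric}_0=-\sum B_{ik}J_iJ_k'.\tag{5.3}$$
Write $A=W+\frac s{12}$, $D=W'+\frac s{12}$ with $W,W'$ traceless symmetric; these are the two halves of the Weyl tensor, and $B$ is the traceless Ricci tensor.

*Example.* Let $M$ be a product of surfaces of curvatures $k_1,k_2$, tangent to $\mathrm{span}(1,e_1)$ and $\mathrm{span}(e_2,e_3)$ in $\mathbb H$. Then $R(1,e_1)=-\frac{k_1}2(J_1-J_1')$ and $R(e_2,e_3)=-\frac{k_2}2(J_1+J_1')$. Since $\omega_1$ takes the values $1,1$ and $\omega_1'$ the values $-1,1$ on $(1,e_1)$, $(e_2,e_3)$, we find $A_{11}=D_{11}=\frac{k_1+k_2}2$, $B_{11}=\frac{k_2-k_1}2$, and all other entries are $0$. Indeed $s=2(k_1+k_2)=4\operatorname{tr}A$, and $\mathrm{Ric}_0(1)=-B_{11}J_1J_1'(1)=\frac{k_1-k_2}2$.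

*Action on $\Lambda^\pm$.* From (5.2), $[R(X,Y),J_1]=\rho_2J_3-\rho_3J_2$ and cyclically. So $R(X,Y)$ acts on $\Lambda^+$ as $-\rho(X,Y)\times$ with $\rho=\sum\rho_ie_i$, and on $\Lambda^-$ as $-\rho'(X,Y)\times$.

### 5.3 The Jacobi operator

For unit $v$ put $\psi_{ik}=\langle J_iJ_k'v,v\rangle$. In the model $\psi_{ik}=\langle e_iv\bar e_k,v\rangle=\langle v^{-1}e_iv,e_k\rangle$, so $\psi\in SO(3)$. Since $\langle J_k'v,J_iv\rangle=-\psi_{ik}$, we have $J_k'v=-\sum_i\psi_{ik}J_iv$. In the orthonormal basis $J_av$ of $v^\perp$, use $\langle J_jJ_av,v\rangle=-\delta_{ja}$ and $\langle J_k'J_av,v\rangle=\psi_{ak}$: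
$$\rho_i(J_av,v)=(-A+B\psi^T)_{ia},\qquad\rho'_k(J_av,v)=(-B+\psi D)_{ak}.$$
Therefore $R_v(J_av)=-\frac12\sum_i(-A+B\psi^T)_{ia}J_iv+\frac12\sum_{i,k}(-B+\psi D)_{ak}\psi_{ik}J_iv$, that is,
$$R_v=\tfrac12\left(A+\psi D\psi^T-B\psi^T-\psi B^T\right),\qquad p_1=\tfrac s4-\operatorname{tr}(B\psi^T).\tag{5.4}$$
This holds for every algebraic curvature tensor, in particular for $\nabla_vR$, with $A,B,D$ replaced by their covariant derivatives.

### 5.4 Second derivatives contracted with $\omega_k$

Expressions such as $\nabla W_{ij}$, $\nabla B_{ij}$ denote components of the covariant derivative in the frames $e_i,e_k'$, regarded as vectors in $T$. To compute at a point $x$, choose frames of $\Lambda^\pm$ that are parallel at $x$. Then the $J_i,J_k'$ are parallel at $x$ as well, so tensor identities containing the $J$'s may be differentiated as if the $J$'s were constant. For a $T\otimes\Lambda^\pm$-valued field $c=\sum c_i\otimes e_i$ and a product $P$ of $J$'s, we write $\operatorname{div}(Pc_i)=\sum_a\langle P(\nabla_ac)_i,E_a\rangle$.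

For a section $f$ of a bundle built from $\Lambda^\pm$ put
$$\Xi_k(f)=\sum_{a,b}\omega_k(E_b,E_a)\nabla^2_{E_a,E_b}f=-\tfrac12\sum_{a,b}\omega_k(E_a,E_b)R(E_a,E_b)f,$$
and define $\Xi'_m$ with $\omega_m'$. Computing this in two ways gives the integrability conditions used below. On the curvature side, $\Xi_k$ acts on $\Lambda^+$ by $\frac12\sum\omega_k(E_a,E_b)\rho_i(E_a,E_b)e_i\times=2\sum_iA_{ik}e_i\times$ by (5.1), and similarly in the other cases. With $a^k=Ae_k$, $b^m=\sum_iB_{im}e_i$ (columns of $B$), $\beta^k=\sum_lB_{kl}e'_l$ (rows of $B$), $d^m=De'_m$: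
$$\Xi_k\text{ acts by }2a^k\times\text{ on }\Lambda^+,\ 2\beta^k\times\text{ on }\Lambda^-;\qquad\Xi'_m\text{ acts by }2b^m\times\text{ on }\Lambda^+,\ 2d^m\times\text{ on }\Lambda^-.\tag{5.5}$$
On $W\in\mathrm{Sym}^2\Lambda^+$, $x\times$ acts by $x\cdot W:=[x]W-W[x]$, with $[x]$ the matrix of $x\times$. On the derivative side, if $\nabla_Xf=\langle Z,X\rangle$ (componentwise), then
$$\Xi_k(f)=\sum\langle J_kE_b,E_a\rangle\langle\nabla_aZ,E_b\rangle=-\sum_a\langle\nabla_aZ,J_kE_a\rangle=\operatorname{div}(J_kZ),\qquad\Xi'_m(f)=\operatorname{div}(J_m'Z).\tag{5.6}$$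

Reversing the orientation of $M$ exchanges $(\Lambda^+,J,A,W,B)$ with $(\Lambda^-,J',D,W',B^T)$, and all formulas above are invariant under this exchange.

### 5.5 The first derivatives of $B$, $W$, $W'$

*Recall.* Complex irreducible representations of $\mathfrak{so}(4)$ are $(a,b)=\mathrm{Sym}^aS_+\otimes\mathrm{Sym}^bS_-$ with $\dim S_\pm=2$. We have $T=(1,1)$, $\Lambda^+=(2,0)$, $\Lambda^-=(0,2)$, $\mathrm{Sym}^2_0T=(2,2)$, $\mathrm{Sym}^3_0T=(3,3)$, $\mathrm{Sym}_0^2\Lambda^+=(4,0)$. By Clebsch–Gordan, tensoring with $T$ changes each entry by $\pm1$ in all possible ways (entries $\ge0$). The decompositions below are multiplicity free, hence defined over $\mathbb R$. By Schur's lemma equivariant maps respect them.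

**Lemma 5.** There are unique $c\in T\otimes\Lambda^+$, $c'\in T\otimes\Lambda^-$ with $\sum J_ic_i=0$, $\sum J'_kc'_k=0$ and
$$\nabla B_{ij}=J_j'c_i+J_ic_j'.\tag{5.7}$$
Moreover
$$\sum_iJ_i\nabla W_{ij}=-3c_j,\qquad\sum_kJ_k'\nabla W'_{kl}=-3c_l'.\tag{5.8}$$
If the $(5,1)$-component of $\nabla W\in T\otimes\mathrm{Sym}_0^2\Lambda^+=(5,1)\oplus(3,1)$ vanishes, then $\nabla W_{ij}=\frac35(J_ic_j+J_jc_i)$; similarly for $W'$ and $(1,5)$.

*Proof.* **Step 1: $\nabla\mathrm{Ric}_0$ has only two components.** $T\otimes\mathrm{Sym}^2_0T=(3,3)+(3,1)+(1,3)+(1,1)$. Since $ds=0$, $\nabla\mathrm{Ric}_0=\nabla\mathrm{Ric}$, and its total symmetrization vanishes by (3.1). Symmetrization is equivariant and is the identity on $(3,3)=\mathrm{Sym}^3_0T$, so the $(3,3)$-component vanishes. The contraction $t_{ijk}\mapsto\sum_it_{iik}$ to $T$ is equivariant and nonzero, so it is injective on $(1,1)$ and kills the rest. As $\operatorname{div}\mathrm{Ric}_0=0$, the $(1,1)$-component vanishes. By (5.3), $\mathrm{Ric}_0\leftrightarrow B$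 is an equivariant isomorphism, so $\nabla B\in(3,1)+(1,3)$.

**Step 2: parametrizing them.** The map $T\otimes\Lambda^+=(3,1)+(1,1)\to T$, $c\mapsto\sum J_ic_i$, is onto ($c_i=-\frac13J_ix$ maps to $x$), so its kernel is $(3,1)$. The map $c\mapsto(J_j'c_i)_{ij}\in T\otimes\Lambda^+\otimes\Lambda^-$ is equivariant and injective. Since $(3,1)$ has multiplicity one, it maps the kernel onto the $(3,1)$-component. The same holds for $c'$ and $(1,3)$. This gives (5.7). Uniqueness follows from
$$\sum_jJ_j'\nabla B_{ij}=-3c_i+J_i\sum_jJ_j'c_j'=-3c_i,\qquad\sum_iJ_i\nabla B_{ij}=-3c_j'.$$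

**Step 3: the second Bianchi identity.** It says that the $\Lambda^+$-valued 2-form $\sum_j\rho_je_j$ is $d^\nabla$-closed. If $\theta=\theta_++\theta_-$ is closed, then $d\theta_+=-d\theta_-$. With $\delta=-{*}d{*}$ we get $\delta\theta_+=-{*}d\theta_+={*}d\theta_-=\delta\theta_-$ (and the same if the signs of $*$ are exchanged). Since $\delta(\sum f_i\omega_i)=-\sum J_i\nabla f_i$, we get $\sum_iJ_i\nabla A_{ij}=\sum_kJ'_k\nabla B_{jk}=-3c_j$. As $s$ is constant, this is the first half of (5.8). The second half is the same for $\sum\rho'_ke'_k$.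

**Step 4: the last statement.** The map $u\mapsto(J_iu_j+J_ju_i)$ from $\{\sum J_iu_i=0\}=(3,1)$ to $T\otimes\mathrm{Sym}_0^2\Lambda^+$ is equivariant, and
$$\sum_iJ_i(J_iu_j+J_ju_i)=-3u_j+\sum_i(-2\delta_{ij}-J_jJ_i)u_i=-5u_j.$$
So it is injective with image the $(3,1)$-component. If the $(5,1)$-part vanishes, $\nabla W_{ij}=J_iu_j+J_ju_i$, and (5.8) gives $u=\frac35c$. $\square$

## 6. Null vectors and the one-form $L$ (when $W\not\equiv0\not\equiv W'$)

For a real unit vector $v$, (5.4) mixes $A$, $B$, $D$ through the rotation $\psi_v$, and the square and cube of $R_v$ are unpleasant. But the Killing conditions are polynomial identities in $v$, so they hold for complex $v$; on null vectors $R_v$ reduces to a $2\times2$ matrix in which the pieces separate. In this section and the next two, $W\not\equiv0$ and $W'\not\equiv0$. By analyticity $U=\{W\ne0,\ W'\ne0\}$ is open and dense.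

### 6.1 Spinor notation

Locally $T^{\mathbb C}=S_+\otimes S_-$, compatibly with the connections, with $g(\xi\chi,\tilde\xi\tilde\chi)=\varepsilon(\xi,\tilde\xi)\varepsilon'(\chi,\tilde\chi)$ for parallel symplectic forms $\varepsilon,\varepsilon'$. (Concretely, $T^{\mathbb C}$ is the space of complex $2\times2$ matrices and the quadratic form is a multiple of $\det$.) The $J_i$ act on $S_+$, the $J_k'$ on $S_-$, both as trace-free endomorphisms. Null vectors are the decomposable ones, $\xi\chi=\xi\otimes\chi$. Since the expressions are antisymmetric in $\chi,\tilde\chi$, respectively in $\xi,\tilde\xi$,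
$$\xi\chi\wedge\xi\tilde\chi=\varepsilon'(\chi,\tilde\chi)\,\sigma(\xi),\qquad\xi\chi\wedge\tilde\xi\chi=\varepsilon(\xi,\tilde\xi)\,\sigma'(\chi)$$
with quadratic $\sigma,\sigma'$. Evaluate 2-forms on bivectors by $\omega(x\wedge y)=\omega(x,y)$. Then
$$\omega_i(\sigma(\xi))=\varepsilon(J_i\xi,\xi)=:n_i(\xi),\quad\omega_k'(\sigma(\xi))=0,\quad\omega_k'(\sigma'(\chi))=\varepsilon'(J_k'\chi,\chi)=:n'_k(\chi),\quad\omega_i(\sigma'(\chi))=0 .\tag{6.1}$$
With $J_1=\begin{pmatrix}i&0\\0&-i\end{pmatrix}$, $J_2=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$, $J_3=J_1J_2=\begin{pmatrix}0&i\\i&0\end{pmatrix}$ and $\xi=(x,y)$ one finds $n=(2ixy,\ x^2+y^2,\ i(y^2-x^2))$. So $n\cdot n=0$. Conversely every null vector of $\mathbb C^3$ is some $n(\xi)$: solve $x^2=\frac12(n_2+in_3)$, $y^2=\frac12(n_2-in_3)$ and choose the sign of $xy$.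

Put $R(x\wedge y,z\wedge t)=\langle R(x,y)t,z\rangle$, so that $R(v\wedge x,v\wedge y)=\langle R_vx,y\rangle$. By (5.2), (6.1) and $n\cdot n=n'\cdot n'=0$,
$$w(\xi):=R(\sigma(\xi),\sigma(\xi))=\tfrac12\sum W_{ij}n_in_j,\quad w'(\chi):=R(\sigma'(\chi),\sigma'(\chi))=\tfrac12\sum W'_{kl}n'_kn_l',\tag{6.2}$$
and $b(\xi,\chi):=R(\sigma(\xi),\sigma'(\chi))=\frac12\sum B_{ik}n_in'_k$. A symmetric form vanishing on all null vectors is a multiple of the metric. So $w=0\iff W=0$, and $w'=0\iff W'=0$.

For a section $f$ of $\mathrm{Sym}^aS_+^*\otimes\mathrm{Sym}^bS_-^*$, that is, a polynomial of bidegree $(a,b)$ in $(\xi,\chi)$, let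
$$(\mathcal Df)(\xi,\chi)=(\nabla_{\xi\chi}f)(\xi,\chi).$$
$\mathcal D$ is a derivation raising bidegree by $(1,1)$. If $F$ is Killing, then $(\nabla_vF)(v)=0$ for complex $v$ too, so $\mathcal D(F|_{\rm null})=0$. By Schur, $\mathcal Dw$ is, up to a nonzero constant, the $(5,1)$-component of $\nabla W$, and $\mathcal Dw'$ is the $(1,5)$-component of $\nabla W'$.

### 6.2 The Jacobi operator of a null vector

Let $v=\xi\chi$, $m=\xi\tilde\chi$, $\tilde m=\tilde\xi\chi$ with $\varepsilon(\xi,\tilde\xi)=\varepsilon'(\chi,\tilde\chi)=1$. $R_v$ kills $v$ and, being symmetric, maps $T^{\mathbb C}$ into $v^\perp=\mathrm{span}(v,m,\tilde m)$. So $\operatorname{tr}R_v^k$ is the trace on $v^\perp/v=\langle m,\tilde m\rangle$. There $g(m,m)=g(\tilde m,\tilde m)=0$ and $g(m,\tilde m)=-1$. As $v\wedge m=\sigma(\xi)$, $v\wedge\tilde m=\sigma'(\chi)$, the form $\langle R_v\cdot,\cdot\rangle$ has $(m,m)$-, $(\tilde m,\tilde m)$-, $(m,\tilde m)$-entries $w,w',b$. Hence $R_v$ has the matrix $-\begin{pmatrix}b&w'\\w&b\end{pmatrix}$,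 and
$$\operatorname{tr}R_v=-2b,\quad\operatorname{tr}R_v^2=2b^2+2ww',\quad\operatorname{tr}R_v^3=-2b^3-6bww'.\tag{6.3}$$
For $\nabla_vR$ the entries are $\mathcal Dw,\mathcal Dw',\mathcal Db$, so $\operatorname{tr}(R_v')^2=2(\mathcal Db)^2+2\,\mathcal Dw\,\mathcal Dw'$.

### 6.3 The one-form

**Step 1: $L$ exists.** $p_1$ and $p_2$ Killing give $\mathcal Db=0$ and $\mathcal D(ww')=0$, i.e. $\mathcal Dw\cdot w'+w\cdot\mathcal Dw'=0$. On $U$, $w\in\mathbb C[\xi]$ and $w'\in\mathbb C[\chi]$ are nonzero polynomials in disjoint sets of variables, hence coprime. So $w$ divides $\mathcal Dw$, and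
$$\mathcal Dw=L\,w,\qquad\mathcal Dw'=-L\,w'\qquad\text{on }U\tag{6.4}$$
with a unique $L$ of bidegree $(1,1)$, i.e. a complex 1-form. It is smooth, as the solution of a smooth linear system with injective coefficient map $L\mapsto Lw$.

**Step 2: $L$ is globally defined on $U$ and real.** The first equation in (6.4) is equivalent to
$$(\nabla_vR)(v\wedge m,v\wedge m)=L(v)\,R(v\wedge m,v\wedge m)\tag{6.5}$$
whenever $v,m$ lie in a common plane $\xi\otimes S_-$: with $v=\xi\chi$, $m=\xi\tilde\chi$, both sides are $\varepsilon'(\chi,\tilde\chi)^2$ times $\mathcal Dw$, respectively $Lw$. The planes $\xi\otimes S_-$ are exactly the totally null 2-planes $\Pi$ with $\Lambda^2\Pi\subset\Lambda^+_{\mathbb C}$; call them *of type $+$*. So $L$ does not depend on choices. Complex conjugation preserves this family, as $\Lambda^+$ is real, and $R$ is real. So conjugating (6.5) shows that $v\mapsto\overline{L(\bar v)}$ satisfies (6.5) too. By uniqueness $L$ is real.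

**Step 3: $dL=0$.** Differentiate $(\nabla_{\xi\chi}w)(\xi)=L(\xi\chi)w(\xi)$ covariantly in the direction $\xi\tilde\chi$. The right side becomes $(\nabla_{\xi\tilde\chi}L)(\xi\chi)w(\xi)+L(\xi\chi)L(\xi\tilde\chi)w(\xi)$. Antisymmetrizing in $\chi,\tilde\chi$ and using $\xi\tilde\chi\wedge\xi\chi=\varepsilon'(\tilde\chi,\chi)\sigma(\xi)$,
$$(R(\xi\tilde\chi,\xi\chi)\cdot w)(\xi)=\varepsilon'(\tilde\chi,\chi)\,dL(\sigma(\xi))\,w(\xi).\tag{6.6}$$
The curvature of $S_+$ on the bivector $\sigma(\xi)$ is, by (5.2) and (6.1), $r=-\frac12\sum_{i,j}A_{ij}n_j(\xi)J_i$, and the left side of (6.6) is $-\varepsilon'(\tilde\chi,\chi)\,dw_\xi(r\xi)$. Put $n_i(\xi,\zeta)=\varepsilon(J_i\xi,\zeta)$, which is symmetric in $\xi,\zeta$ because $J_i$ is trace-free. Differentiating $n\cdot n=0$ gives $\sum_in_i(\xi)n_i(\xi,\zeta)=0$, so the $\frac s{12}$-part of $A$ drops out of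
$$\varepsilon(r\xi,\zeta)=-\tfrac12\sum A_{ij}n_j(\xi)n_i(\xi,\zeta)=-\tfrac12\sum W_{ij}n_j(\xi)n_i(\xi,\zeta)=-\tfrac14\,dw_\xi(\zeta),$$
where the last equality is (6.2) with $dn_\xi(\zeta)=2n(\xi,\zeta)$. Put $\zeta=r\xi$: $dw_\xi(r\xi)=-4\varepsilon(r\xi,r\xi)=0$. So $dL(\sigma(\xi))\,w(\xi)=0$ for all $\xi$. As $w\neq0$ is a polynomial, $dL(\sigma(\xi))=0$ for all $\xi$. The $\sigma(\xi)$ span $\Lambda^+_{\mathbb C}$, so $dL|_{\Lambda^+}=0$. The same argument with $w'$, $-L$ and directions $\xi\chi,\tilde\xi\chi$ gives $dL|_{\Lambda^-}=0$.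

**Step 4: where $L\ne0$, $\nabla L$ is pure trace.** Here $k_3$ enters. By (6.3), $\mathcal Db=0$ and $\mathcal D(ww')=0$, we have $\mathcal D(\operatorname{tr}R_v^3|_{\rm null})=0$. And $\operatorname{tr}(R_v')^2|_{\rm null}=2\mathcal Dw\,\mathcal Dw'=-2L^2ww'$. So $k_3$ Killing gives $0=\mathcal D(L^2ww')=2L(\mathcal DL)ww'$. Where $L\neq0$ we get $\mathcal DL=0$, i.e. $(\nabla_vL)(v)=0$ for all null $v$, so the symmetric part of $\nabla L$ is a multiple of $g$. With $dL=0$, and identifying $L$ with a vector field,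
$$\nabla_XL=f\,X\qquad\text{on }\{L\ne0\}\subset U\tag{6.7}$$
for a function $f$.

The conditions on $p_1,p_2$ alone end at (6.4), with $L$ left free. No argument can simply show $L=0$: at the end of 8.2 we will see that $L=2\tau\,dt$ or $-2\tau\,dt$ on $\mathbb R\times\mathbb E(\kappa,\tau)$, $\kappa\neq4\tau^2$. So there are two cases.

## 7. Vanishing $L$ forces local symmetry

Let $L\equiv0$ on $U$. Then $\mathcal Dw=\mathcal Dw'=0$, and Lemma 5 gives on $U$
$$\nabla W_{ij}=\tfrac35(J_ic_j+J_jc_i),\qquad\nabla W'_{kl}=\tfrac35(J_k'c_l'+J_l'c_k').\tag{7.1}$$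

**Step 1: the columns $b^m$ of $B$ satisfy $b^m\cdot W=0$, and the rows satisfy $\beta^i\cdot W'=0$.** We compute one quantity in two ways. Let
$$e^j_{ki}=\operatorname{div}(J_j'J_kc_i)+\operatorname{div}(J_j'J_ic_k),$$
whose trace over $k=i$ is $0$ because $\sum J_kc_k=0$. Applying $\Xi'_m$ to $W$ gives, by (7.1), (5.5), (5.6), $\frac35e^m_{ij}=2(b^m\cdot W)_{ij}$. Applying $\Xi_k$ to $B$ and using (5.7):
$$\operatorname{div}(J_kJ_j'c_i)+\operatorname{div}(J_kJ_ic_j')=2(a^k\times b^j)_i+2(\beta^k\times\beta^i)_j.\tag{7.2}$$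
Add (7.2) with $k,i$ exchanged; the last terms cancel, and $J_kJ_i+J_iJ_k=-2\delta_{ki}$. Since $(a^k\times b)_i=-([b]A)_{ik}$ and $([b]A)^T=-A[b]$, we have $(a^k\times b)_i+(a^i\times b)_k=-([b]A-A[b])_{ik}=-(b\cdot W)_{ik}$. Thus
$$e^j_{ki}-2\delta_{ki}\operatorname{div}c_j'=-2(b^j\cdot W)_{ki}.$$
Taking traces, $\operatorname{div}c_j'=0$, so $e^j=-2\,b^j\cdot W$. Comparing, $-\frac65\,b^j\cdot W=2\,b^j\cdot W$, so $b^j\cdot W=0$. The primed statement is this one for the reversed orientation, because the hypothesis $\mathcal Dw=\mathcal Dw'=0$ is symmetric and $B$ is replaced by $B^T$.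

**Step 2: the case $B\equiv0$ on $U$.** Then $c=c'=0$ by uniqueness in (5.7), so $\nabla W=\nabla W'=0$, and $\nabla R=0$ on $U$.

**Step 3: the case $B\ne0$ on some open subset of $U$.** Work there. If $x\cdot W=0$ with $x\neq0$, then $W$ commutes with all rotations about $x$. As $W\ne0$ is traceless, $W=h(e\otimes e-\frac13)$ with $e=x/|x|$, $h\ne0$, and the solutions $x$ form the line $\mathbb Re$. So all columns of $B$ lie in $\mathbb Re$. Likewise all rows lie in a line $\mathbb Re'$. Thus $B=b\,e\otimes e'$, with $b\neq0$. Here $e,e'$ span simple eigenlines of $W,W'$, so $e,e',b,h$ can be chosen smooth. Choose frames with $e_1=e$, $e_1'=e'$. Then $\nabla B_{ij}=0$ for $i,j\in\{2,3\}$, which by (5.7) reads $c_j'=J_iJ_j'c_i$: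
$$c_2'=J_2J_2'c_2=J_3J_2'c_3,\qquad c_3'=J_2J_3'c_2=J_3J_3'c_3.$$
Hence $J_2c_2=J_3c_3=:y$, so $c_2=-J_2y$, $c_3=-J_3y$. From $\sum J_ic_i=0$ we get $c_1=2J_1y$. Also $c_2'=J_2'y$, $c_3'=J_3'y$, and $\sum J_k'c_k'=0$ gives $c_1'=-2J_1'y$. Therefore
$$db=\nabla B_{11}=J_1'c_1+J_1c_1'=2J_1'J_1y-2J_1J_1'y=0 .$$
With the vector $\alpha=\langle\nabla e_1,e_2\rangle$,
$$b\alpha=\nabla B_{21}=J_1'c_2+J_2c_1'=-3J_2J_1'y,\qquad h\alpha=\nabla W_{12}=\tfrac35(J_1c_2+J_2c_1)=-\tfrac95J_3y,$$
$$\tfrac23dh=\nabla W_{11}=\tfrac65J_1c_1=-\tfrac{12}5y.$$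
On the open set $\{y\neq0\}$, taking norms, $|b||\alpha|=3|y|$ and $|h||\alpha|=\frac95|y|$, so $|h|=\frac35|b|$, which is locally constant. Then $dh=0$, so $y=0$, a contradiction. So $y\equiv0$, $c=c'=0$, and $\nabla B=\nabla W=\nabla W'=0$ on an open set.

In both cases $\nabla R=0$ on a nonempty open set, hence on $M$ by (3.2).

## 8. Nonvanishing $L$: a line factor and a connection with skew torsion

Let $L\not\equiv0$ on $U$, and let $U_1\subset U$ be a nonempty connected open set on which $L\neq0$.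

### 8.1 $L$ is parallel on $U_1$

The purpose is to show $f=0$ in (6.7), by computing $\nabla_L\mathrm{Ric}$ in two ways.

**Step 1: curvature in the direction $L$.** From (6.7), $R(X,Y)L=(Xf)Y-(Yf)X$. Pairing with $L$ gives $0=(Xf)\langle Y,L\rangle-(Yf)\langle X,L\rangle$, so $df=\mu L^\flat$ with $\mu$ smooth, and
$$R(X,Y)L=\mu(\langle X,L\rangle Y-\langle Y,L\rangle X),\qquad\mathrm{Ric}(Y,L)=-3\mu\langle Y,L\rangle.\tag{8.1}$$

**Step 2: first computation.** Let $E=\mathrm{Ric}+3\mu g$, so $E(L,\cdot)=0$. Differentiating the second formula in (8.1): $(\nabla_X\mathrm{Ric})(Y,L)=-fE(X,Y)-3(X\mu)\langle Y,L\rangle$. With $X=Y=L$ and $\mathrm{Ric}$ Killing, $L\mu=0$. Also $0=d(df)=d\mu\wedge L^\flat$ since $dL^\flat=0$. So $d\mu$ is a multiple of $L^\flat$, and $L\mu=0$ gives $d\mu=0$. Thus $(\nabla_X\mathrm{Ric})(Y,L)=-fE(X,Y)$, and (3.1) on $(X,Y,L)$ gives $\nabla_L\mathrm{Ric}=2fE$.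

**Step 3: second computation.** Let $\hat R(X,Y)Z=R(X,Y)Z-\mu(\langle X,Z\rangle Y-\langle Y,Z\rangle X)$. It is an algebraic curvature tensor with Ricci tensor $E$ and $\hat R(\cdot,\cdot)L=0$. Write $R(X,Y,Z,V)=\langle R(X,Y)Z,V\rangle$. Differentiating the first formula in (8.1), with $\mu$ constant: $(\nabla_ZR)(X,Y,L,V)=-f\hat R(X,Y,Z,V)$. By pair symmetry $(\nabla_ZR)(L,V,X,Y)=-f\hat R(Z,V,X,Y)$. The second Bianchi identity in $(L,V,Z)$ gives
$$(\nabla_LR)(V,Z,\cdot,\cdot)=(\nabla_VR)(L,Z,\cdot,\cdot)-(\nabla_ZR)(L,V,\cdot,\cdot)=-2f\hat R(V,Z,\cdot,\cdot),$$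
so $\nabla_L\mathrm{Ric}=-2fE$.

**Step 4: conclusion.** Hence $fE=0$. If $f\ne0$ somewhere, then $E=0$ nearby. There $\hat R$ is an algebraic curvature tensor on the 3-dimensional space $L^\perp$ with zero Ricci tensor, so $\hat R=0$. Then the curvature is constant at each point and $W=0$, contradicting $U_1\subset U$. So $f=0$: $L$ is parallel on $U_1$, and $|L|=\ell>0$ is constant.

### 8.2 A connection with skew torsion for which $\mathrm{Ric}_N$ is parallel

Locally in $U_1$, $M=I\times N^3$ with $L=\ell\partial_t$. We now read (6.5) on $N$.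

**Step 1: which null planes.** Let $(u,e_2,e_3)$ be an orthonormal basis of $TN$, $v=\partial_t+iu$, $m=e_2+ie_3$. Then $\mathrm{span}(v,m)$ is totally null. A totally null plane through a null $v$ lies in $v^\perp$ and corresponds to one of the two null lines of $v^\perp/v$. So $v$ lies in exactly two, namely $\mathrm{span}(v,m)$ and $\mathrm{span}(v,\bar m)$, and exactly one of them is of type $+$. Which one depends only on the orientation of $(\partial_t,u,e_2,e_3)$, since $SO(4)$ is connected and preserves types. Fix the orientation of $N$ for which $\mathrm{span}(v,m)$ is of type $+$ for oriented $(u,e_2,e_3)$.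

Conversely, every plane $\Pi$ of type $+$ arises in this way. A totally null plane contains no nonzero real or purely imaginary vector, so $\mathrm{Re}:\Pi\to T$ is an isomorphism of real 4-dimensional spaces. Take $v\in\Pi$ with $\mathrm{Re}\,v=\partial_t$. Nullity forces $v=\partial_t+iu$ with $u$ a unit vector orthogonal to $\partial_t$, and then $\Pi=\mathrm{span}(v,m)$.

**Step 2: (6.5) on $N$.** In dimension three, $\langle R_ux,y\rangle=\mathrm{Ric}(x,y)+(\mathrm{Ric}(u,u)-\frac s2)\langle x,y\rangle$ on $u^\perp$ (with the Ricci and scalar curvature of $N$), and $\langle m,m\rangle=0$. So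
$$R(v\wedge m,v\wedge m)=-\langle R_um,m\rangle=-\mathrm{Ric}_N(m,m),\qquad(\nabla_vR)(v\wedge m,v\wedge m)=-i(\nabla_u\mathrm{Ric}_N)(m,m).\tag{8.2}$$
Since $L(v)=\ell$ and $u\times m=e_3-ie_2=-im$, (6.5) becomes
$$(\nabla_u\mathrm{Ric}_N)(m,m)=-i\ell\,\mathrm{Ric}_N(m,m)=\ell\,\mathrm{Ric}_N(u\times m,m).\tag{8.3}$$

**Step 3: $\tilde\nabla\mathrm{Ric}_N=0$ for $\tilde\nabla_XY=\nabla_XY+\frac\ell2X\times Y$.** This connection is metric. Let $\Theta=\tilde\nabla\mathrm{Ric}_N$. By (8.3), $\Theta(u;m,m)=0$, i.e. $\Theta(u;e_2,e_2)=\Theta(u;e_3,e_3)$ and $\Theta(u;e_2,e_3)=0$. Next, $\Theta(u;u,u)=(\nabla_u\mathrm{Ric}_N)(u,u)=0$, and $\operatorname{tr}\Theta(u;\cdot,\cdot)=u(s)=0$. So $\Theta(u;x,y)=0$ for all $x,y\perp u$. Polarizing $\Theta(u;u,u)=0$, for orthonormal $e_1,e_2$: $\Theta(e_2;e_1,e_1)+2\Theta(e_1;e_1,e_2)=0$, hence $\Theta(e_1;e_1,e_2)=0$. So $\Theta=0$.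

*Check on the known example.* On $\mathbb R\times\mathbb E(\kappa,\tau)$, $\kappa\ne4\tau^2$, we have $\mathrm{Ric}_N(m,m)=(4\tau^2-\kappa)\eta(m)^2$, which is nonzero for some frames. By (8.2) and Step 1, applied for both orientations of $M$, $w,w'\ne0$. The space is D'Atri, so (6.4) holds with a real $L$. Suppose $N$ with its orientation in Proposition 2 is the one for which $\mathrm{span}(v,m)$ is of type $+$. By the proof of Proposition 2(d), $(\nabla_u\mathrm{Ric}_N)(m,m)=2\tau\mathrm{Ric}_N(u\times m,m)=-2i\tau\mathrm{Ric}_N(m,m)$. So (6.5) and (8.2) give $(L(\partial_t)+iL(u))\mathrm{Ric}_N(m,m)=2\tau\mathrm{Ric}_N(m,m)$. For a dense set of unit vectors $u$ (those not proportional to $\zeta$) $\eta(m)\neq0$, so $L(\partial_t)=2\tau$ and $L(u)=0$: $L=2\tau\,dt$. For the other orientation of $M$, exchanging $w$ and $w'$ in (6.4) replaces $L$ by $-L$.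

### 8.3 From $U_1$ to all of $M$

**Step 1: $L$ extends to a parallel field on $M$.** Call a vector at $y$ *good* if it is the value at $y$ of a parallel vector field defined near $y$. Let $\mathcal B$ be a geodesically convex ball and $Z$ a good vector at $y\in\mathcal B$. Extend $Z$ to $\mathcal B$ by parallel transport along the geodesics in $\mathcal B$ from $y$. The resulting field $\hat L$ is analytic, and $\nabla\hat L=0$ near $y$, since $\hat L$ coincides there with the given parallel field. By analyticity $\nabla\hat L=0$ on $\mathcal B$. So a good vector extends to a parallel field on any convex ball containing its base point. Consequently the parallel transport of a good vector along any curve stays good (cover the curve by finitely many convex balls), and transport around a loop inside a convex ball fixes good vectors. Subdividing a homotopy into small squares, transport of a good vector depends only on the homotopy class of the curve. Since $M$ is simply connected, the good vector $L_{x_0}$,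 $x_0\in U_1$, extends to a parallel, analytic field on $M$, which agrees with $L$ on the connected set $U_1$. (Alternatively one may quote that for analytic metrics the covariant derivatives of curvature span the holonomy algebra, Kobayashi–Nomizu I, II.10 and III.9.)

**Step 2: the equation $\tilde\nabla\mathrm{Ric}_N=0$ holds everywhere.** Define $\times$ on $M$ by $\langle X\times Y,Z\rangle=\pm\ell^{-1}\mathrm{vol}(L,X,Y,Z)$, with the sign that matches 8.2 on $U_1$. The analytic tensor
$$(\nabla_X\mathrm{Ric})(Y,Z)-\tfrac\ell2\left[\mathrm{Ric}(X\times Y,Z)+\mathrm{Ric}(Y,X\times Z)\right]$$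
vanishes on an open set: for $X,Y,Z\perp L$ this is 8.2, and if one argument is $L$ every term is zero. So it vanishes on $M$. Hence *every* point of $M$ has a neighborhood $I\times N$ with $\tilde\nabla\mathrm{Ric}_N=0$. Moreover $\mathrm{Ric}|_{L^\perp}$ is parallel for a metric connection on $L^\perp\to M$, so its three eigenvalues are constants, the same at all points of $M$.

### 8.4 Exactly one simple Ricci eigenvalue, and the identification

**Not all three are equal.** Otherwise $\mathrm{Ric}_N(m,m)=0$ for all $m$ as above, and since every plane of type $+$ is some $\mathrm{span}(v,m)$ (8.2, Step 1), (8.2) gives $w\equiv0$, i.e. $W\equiv0$, a contradiction.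

**Not all three are distinct.** Otherwise a local oriented orthonormal eigenframe exists and is $\tilde\nabla$-parallel: $\nabla_{e_a}e_b=-\frac\ell2e_a\times e_b$, and $[e_1,e_2]=-\ell e_3$ etc. Then
$$R(e_1,e_2)e_2=-\nabla_{e_2}\nabla_{e_1}e_2+\ell\nabla_{e_3}e_2=\tfrac\ell2\nabla_{e_2}e_3+\ell\nabla_{e_3}e_2=\left(-\tfrac{\ell^2}4+\tfrac{\ell^2}2\right)e_1=\tfrac{\ell^2}4e_1,$$
and $R(e_1,e_2)e_3=-\frac\ell2\nabla_{e_1}e_1-\frac\ell2\nabla_{e_2}e_2+\ell\nabla_{e_3}e_3=0$. The other pairs are analogous, so $\mathrm{Ric}_N=\frac{\ell^2}2g_N$, a contradiction.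

**So exactly one eigenvalue is simple.** Let $\zeta$ be a local unit eigenvector field for it. It is $\tilde\nabla$-parallel: $\nabla_X\zeta=-\tau X\times\zeta$ with $\tau=\ell/2\neq0$. Thus $\nabla\zeta$ is skew and $\zeta$ is a unit Killing field. Let $\eta=\zeta^\flat$ and $\pi$ the local projection to the orbit surface $\Sigma$. Then $g_N=\eta^2+\pi^*g_\Sigma$ and $d\eta(X,Y)=2\langle\nabla_X\zeta,Y\rangle=2\tau\,\mathrm{vol}_N(X,Y,\zeta)$, i.e. $d\eta=2\tau\pi^*dA$ for the orientation of $\Sigma$ induced by $\zeta$. As in Proposition 2(b), O'Neill gives $K_\Sigma=K_h+3\tau^2$. Here $K_h=\frac s2-\mathrm{Ric}_N(\zeta,\zeta)$ is a constant, so $K_\Sigma=\kappa$ is constant. So $N$ is an $\mathbb E(\kappa,\tau)$. By (1.2) its Ricci eigenvalues are $2\tau^2$ and $\kappa-2\tau^2$ (twice), and they are distinct, so $\kappa\ne4\tau^2$. The constants are the same at all points, since $\ell$ and the eigenvalues are.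

This is the second alternative in (3). The case $W\not\equiv0\not\equiv W'$ is finished.

## 9. One Weyl half zero, not Einstein

Now $W\equiv0$ or $W'\equiv0$; reversing the orientation, assume $W'\equiv0$. On the null cone $p_2$ now reduces to $2b^2$ and no longer sees $W$, so the method of Section 6 has nothing to divide by. But much of the algebra simplifies: (5.8) gives $c'=0$, so
$$\nabla B_{ij}=J_j'c_i.\tag{9.1}$$
In this section $B\not\equiv0$.

**Step 1: an algebraic identity.**
$$WB=\tfrac s4B-3\operatorname{cof}B.\tag{9.2}$$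
We compute $\operatorname{div}(J'_nc_i)$ in two ways. First apply $\Xi'_m$ to $B$, with $(m,j,n)$ cyclic. By (9.1) and $J_m'J_j'=J_n'$ the derivative side is $\operatorname{div}(J_n'c_i)$. By (5.5) with $d^m=\frac s{12}e_m'$ it equals $2(b^m\times b^j)_i+\frac s6(e_m'\times\beta^i)_j$. Here $b^m\times b^j$ is the $n$-th column of $\operatorname{cof}B$, and $(e'_m\times\beta^i)_j=-B_{in}$ because $e_m'\times e_n'=-e_j'$. So
$$\operatorname{div}(J_n'c_i)=2(\operatorname{cof}B)_{in}-\tfrac s6B_{in}.$$
Second, apply $\Xi_k$ to $B$: $\operatorname{div}(J_kJ_j'c_i)=2(a^k\times b^j)_i+2(\beta^k\times\beta^i)_j$. From $J_l\sum J_ic_i=0$ we get $c_l=\sum_{i,n}\varepsilon_{lin}J_nc_i$. Moreover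
$$\sum_{i,n}\varepsilon_{lin}(a^n\times b)_i=\sum_n\left((a^n\times b)\times e_n\right)_l=\left[(\operatorname{tr}A)b-Ab\right]_l,\qquad\sum_{i,n}\varepsilon_{lin}(\beta^n\times\beta^i)_j=-2(\operatorname{cof}B)_{lj}.$$
Hence
$$\operatorname{div}(J_j'c_l)=2\left[(\operatorname{tr}A)B-AB\right]_{lj}-4(\operatorname{cof}B)_{lj}=2\left[\tfrac s6B-WB\right]_{lj}-4(\operatorname{cof}B)_{lj}.$$
Equating the two expressions gives $2WB=\frac s2B-6\operatorname{cof}B$, which is (9.2).

**Step 2: rank 2 is impossible.** Pointwise choose oriented bases with $B=\operatorname{diag}(b_1,b_2,b_3)$. If $b_1b_2\neq0=b_3$, the third column of (9.2) reads $0=-3b_1b_2e_3$, a contradiction. So $\operatorname{rank}B\in\{0,1,3\}$. If rank 3 does not occur, $\operatorname{rank}B=1$ on the nonempty open set $\{B\ne0\}$; otherwise $\operatorname{rank}B=3$ on a nonempty open set.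

**Step 3: rank 1 on an open set.** Locally $B=b\,e_1\otimes e_1'$ in smooth frames, with $b=|B|$. Then $0=\nabla B_{22}=J_2'c_2$ and $0=\nabla B_{33}=J_3'c_3$, so $c_2=c_3=0$, and $\sum J_ic_i=0$ gives $c_1=0$. So $\nabla B=0$ and $\nabla\mathrm{Ric}=0$. Now $\mathrm{Ric}_0=-bJ_1J_1'$ has eigenvalues $\pm b$, each of multiplicity two, and the eigendistributions are parallel. So $M$ is locally a product of two surfaces, of constant curvature since $\nabla\mathrm{Ric}=0$. Hence $\nabla R=0$ there.

**Step 4: rank 3 on an open set; a second Killing tensor.** On a dense open subset the multiplicities of the eigenvalues of $\mathrm{Ric}$ are locally constant; shrink the set so that there is a smooth oriented orthonormal eigenframe $E_0,\dots,E_3$. For unit $v$ put $N=B\psi^T$. We have $|N|^2=|B|^2$, $\operatorname{cof}N=\operatorname{cof}(B)\psi^T$, $\operatorname{tr}N^2=(\operatorname{tr}N)^2-2\operatorname{tr}\operatorname{cof}N$, $\operatorname{tr}(\psi D\psi^TN)=\operatorname{tr}(BD\psi^T)$. Squaring (5.4),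
$$4p_2=|A|^2+|D|^2+2|B|^2+2\operatorname{tr}(A\psi D\psi^T)+2(\operatorname{tr}N)^2-4\operatorname{tr}\left((AB+BD+\operatorname{cof}B)\psi^T\right).$$
Here $D=\frac s{12}$, so $|D|^2$ and $\operatorname{tr}(A\psi D\psi^T)=\frac s{12}\cdot\frac s4$ are constant, and $|A|^2=|W|^2+\mathrm{const}$. By (9.2), $AB+BD+\operatorname{cof}B=\frac{5s}{12}B-2\operatorname{cof}B$. And $\operatorname{tr}N=\frac s4-p_1$ is constant along unit speed geodesics. So $|W|^2+2|B|^2+8\operatorname{tr}(\operatorname{cof}B\,\psi_v^T)$ is constant along unit speed geodesics.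

To interpret the last term, diagonalize $B$ at a point and put $P_i=J_iJ_i'$; these commute, $P_i^2=1$, $P_1P_2=P_3$ etc. Then $\mathrm{Ric}_0^2=\left(\sum b_iP_i\right)^2=|B|^2+2\sum(\operatorname{cof}B)_{ii}P_i$, so $|\mathrm{Ric}_0v|^2=|B|^2+2\operatorname{tr}(\operatorname{cof}B\,\psi_v^T)$ for unit $v$. Hence
$$K(v)=4|\mathrm{Ric}_0v|^2+h|v|^2,\qquad h=|W|^2-2|B|^2,\quad\text{is Killing.}$$

**Step 5: the eigenvalues are constant.** Let $\mathrm{Ric}_0E_a=\mu_aE_a$. $\mathrm{Ric}_0$ is Killing because $\mathrm{Ric}$ is and $s$ is constant. By (4.1), $E_a\mu_a=0$ and $E_a(4\mu_a^2+h)=0$. So $E_ah=0$ for all $a$, $h$ is constant, and $\mathrm{Ric}_0^2$ is Killing. Now (4.1) for $\mathrm{Ric}_0$ and $\mathrm{Ric}_0^2$ reads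
$$E_b\mu_a+2(\mu_a-\mu_b)\Gamma=0,\qquad2\mu_aE_b\mu_a+2(\mu_a^2-\mu_b^2)\Gamma=0 .$$
Substituting the first into the second, $(\mu_a-\mu_b)E_b\mu_a=0$. Where $\mu_a\ne\mu_b$ this gives $E_b\mu_a=0$; where $\mu_a=\mu_b$ the first equation does. So all $\mu_a$ are constant.

**Step 6: conclusion.** Use the frames $J_i,J_i'$ built from $E_a$ by the model of 5.1, with $E_0,\dots,E_3$ corresponding to $1,e_1,e_2,e_3$. The $P_i:x\mapsto e_ix\bar e_i$ are diagonal and span the diagonal traceless matrices, so $B=\operatorname{diag}(b_i)$ with constant $b_i$. The $(i,i)$-component of $\nabla B$ is $db_i=0=J_i'c_i$. So $c=0$, $\nabla B=0$, and $W=\frac s4-3\operatorname{cof}(B)B^{-1}$ is parallel. Thus $\nabla R=0$ on an open set.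

In all cases of this section $\nabla R=0$ on $M$ by (3.2).

## 10. Einstein with $W'=0$

Let $B\equiv0$ and $W'\equiv0$. If $W\equiv0$ the curvature is constant and $\nabla R=0$. Let $W\not\equiv0$. By (5.4), for unit $v$, in the basis $J_av$,
$$R_v=\tfrac12\left(W+\tfrac s6\right),\qquad R_v'=\tfrac12\nabla_vW .$$
$p_2$ Killing says that $|W|^2$ is constant along all geodesics, so it is constant, and it is not zero. This is all that $p_2$ gives, and it fixes only one of the two functions that determine the eigenvalues of $W$. The other is $q=\operatorname{tr}W^3$, and we now use $k_3$ to show that it is constant as well.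

Put $Q(X,Y)=\langle\nabla_XW,\nabla_YW\rangle$. For unit $v$, $4k_3=16\operatorname{tr}(W+\frac s6)^3-9Q(v,v)=16q-9Q(v,v)+\mathrm{const}$. So
$$K=16q\,g-9Q\ \text{ is Killing},\qquad d\operatorname{tr}K+2\operatorname{div}K=0,\tag{10.1}$$
the second being the trace of the cyclic identity.

**Step 1: $\Delta W$ and $|\nabla W|^2$.** Since $B=0$, $c=0$, and (5.8) reads $\sum_iJ_i\nabla W_{ij}=0$. Apply $\operatorname{div}(J_k\,\cdot)$ and use $J_kJ_i=-\delta_{ki}+\sum_l\varepsilon_{kil}J_l$:
$$\Delta W_{kj}=\sum_{i,l}\varepsilon_{kil}\Xi_l(W)_{ij},\qquad\Xi_l(W)=2a^l\cdot W.$$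
At a point let $W=\operatorname{diag}(\lambda_i)$, $\nu_i=\lambda_i+\frac s{12}$, so $a^l=\nu_le_l$. For $(i,j,k)$ cyclic $e_i\cdot W=(\lambda_j-\lambda_k)(e_j\otimes e_k+e_k\otimes e_j)$. So $\Delta W$ is diagonal. With $2\lambda_2\lambda_3=2\lambda_1^2-|W|^2$,
$$(\Delta W)_{11}=2\nu_3(\lambda_1-\lambda_2)+2\nu_2(\lambda_1-\lambda_3)=\tfrac s2\lambda_1-2\lambda_1^2-4\lambda_2\lambda_3=\tfrac s2\lambda_1-6\lambda_1^2+2|W|^2,$$
and cyclically; that is, $\Delta W=\frac s2W-6W^2+2|W|^2$. Since $|W|^2$ is constant,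
$$|\nabla W|^2=-\langle\Delta W,W\rangle=6q-\tfrac s2|W|^2.\tag{10.2}$$

**Step 2: the first-order equations.** Put $x_i=(\nabla W)_{ii}$, $y_i=(\nabla W)_{jk}$ for $(i,j,k)$ cyclic, and $\alpha_i=J_iy_i$. For $j=1$, (5.8) is $0=J_1x_1+J_2y_3+J_3y_2=J_1(x_1-\alpha_3+\alpha_2)$, using $y_3=-J_3\alpha_3$, $y_2=-J_2\alpha_2$. Cyclically,
$$x_1=\alpha_3-\alpha_2,\qquad x_2=\alpha_1-\alpha_3,\qquad x_3=\alpha_2-\alpha_1.\tag{10.3}$$
So
$$0=\tfrac12d|W|^2=\sum\lambda_ix_i=\sum_{\rm cyc}(\lambda_j-\lambda_k)\alpha_i,\tag{10.4}$$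
$$dq=3\sum\lambda_i^2x_i=3\sum_{\rm cyc}(\lambda_j^2-\lambda_k^2)\alpha_i=-3\sum_{\rm cyc}\lambda_i(\lambda_j-\lambda_k)\alpha_i,\tag{10.5}$$
where $\lambda_j+\lambda_k=-\lambda_i$ was used.

**Step 3: the divergence of $Q$.** Commuting derivatives,
$$\operatorname{div}Q(X)=\langle\Delta W,\nabla_XW\rangle+\tfrac12X|\nabla W|^2+\sum_a\langle\nabla_aW,R(E_a,X)W\rangle.$$
The first term is $-6\operatorname{tr}(W^2\nabla_XW)=-2Xq$, because $\operatorname{tr}\nabla_XW=0$ and $|W|^2$ is constant. The second is $3Xq$ by (10.2). For the third, $R(E_a,X)W=-\sum\nu_i\omega_i(E_a,X)\,e_i\cdot W$, $\langle\nabla_aW,e_i\cdot W\rangle=2(\lambda_j-\lambda_k)\langle y_i,E_a\rangle$, and $\sum_a\langle y_i,E_a\rangle\omega_i(E_a,X)=\langle\alpha_i,X\rangle$. So it equals $-2\sum\nu_i(\lambda_j-\lambda_k)\langle\alpha_i,X\rangle$. The $\frac s{12}$-part vanishes by (10.4), and the rest is $\frac23Xq$ by (10.5). Altogether $\operatorname{div}Q=\frac53dq$.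

**Step 4: $q$ is constant.** $\operatorname{tr}K=64q-9|\nabla W|^2=10q+\mathrm{const}$, and $\operatorname{div}K=16dq-15dq=dq$. So (10.1) reads $12\,dq=0$. Since $\operatorname{tr}W=0$ and $|W|^2,q$ are constant, the eigenvalues of $W$ are constant; they are not all equal because $|W|^2\neq0$.

**Step 5: a repeated eigenvalue.** Let $\lambda_1=\lambda_2\ne\lambda_3$, in a local smooth oriented eigenframe. Then $x_i=d\lambda_i=0$ and $y_3=(\nabla W)_{12}=(\lambda_1-\lambda_2)\langle\nabla e_1,e_2\rangle=0$. By (10.3), $\alpha_1=\alpha_2=\alpha_3=J_3y_3=0$. So $\nabla W=0$.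

**Step 6: distinct eigenvalues.** Locally there is a smooth oriented eigenframe, $x_i=0$, and by (10.3) $\alpha_1=\alpha_2=\alpha_3=:\alpha$, $y_i=-J_i\alpha$. Then $|\nabla W|^2=2\sum|y_i|^2=6|\alpha|^2$ is constant by (10.2), and
$$Q(v,v)=2\sum_i\langle J_i\alpha,v\rangle^2=2\left(|\alpha|^2|v|^2-\langle\alpha,v\rangle^2\right).$$
As $q$ and $|\alpha|^2$ are constant, $K$ Killing gives that $\langle\alpha,v\rangle^2$ is Killing. Suppose $\alpha\ne0$. Then $\langle\alpha,v\rangle\langle\nabla_v\alpha,v\rangle=0$ for all $v$, so $\langle\nabla_v\alpha,v\rangle=0$. Hence $\alpha$ is a Killing field of constant length, and therefore $\nabla_\alpha\alpha=0$.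

Since $(\lambda_j-\lambda_k)\langle\nabla e_j,e_k\rangle=y_i=-J_i\alpha$ is orthogonal to $\alpha$, we have $\nabla_\alpha e_i=0$, i.e. $\nabla_\alpha J_i=0$. The local flow of $\alpha$ consists of orientation-preserving isometries, so it preserves $W$. As the eigenvalues are distinct, it preserves each $J_i$ up to sign, hence by continuity each $J_i$. So
$$0=\mathcal L_\alpha J_i=\nabla_\alpha J_i-[\nabla\alpha,J_i]=-[\nabla\alpha,J_i].$$
The skew endomorphism $\nabla\alpha$ commutes with $\Lambda^+$, so it lies in $\Lambda^-$. Nonzero elements of $\Lambda^-$ are invertible, but $\nabla\alpha(\alpha)=\nabla_\alpha\alpha=0$. So $\nabla\alpha=0$. Then $R_\alpha=0$, i.e. $W=-\frac s6\mathrm{Id}$, and $W=0$ since it is traceless, a contradiction. Hence $\alpha=0$, so all $x_i,y_i$ vanish and $\nabla W=0$.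

In all cases $\nabla R=0$ on an open set, hence on $M$ by (3.2).

## 11. Assembling Theorem 3

Section 2 is (1) $\Rightarrow$ (2). Assume (2). On the universal cover, which is analytic by Section 3, exactly one of the following holds: $W\not\equiv0\not\equiv W'$, treated in Sections 7 ($L\equiv0$ on $U$) and 8 ($L\not\equiv0$ on $U$); or one of $W,W'$ vanishes identically, treated in Sections 9 ($B\not\equiv0$) and 10 ($B\equiv0$). In Section 8 every point has a neighborhood isometric to an open set of $\mathbb R\times\mathbb E(\kappa,\tau)$ with fixed $\tau\neq0$, $\kappa\ne4\tau^2$; in all other cases $\nabla R=0$. Both conclusions descend from the cover to $M$, so (2) $\Rightarrow$ (3). Finally (3) $\Rightarrow$ (1) and (3) $\Rightarrow$ local homogeneity were proved in Section 1.5. Hence every connected four-dimensional D'Atri space is locally homogeneous: it is locally symmetric, or locally isometric to $\mathbb R\times\mathbb E(\kappa,\tau)$ with $\tau\ne0$ and $\kappa\neq4\tau^2$. $\blacksquare$
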